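# Closed extendible subgroups without closed products

## 1. From two factors down to one

The first guess for today's problem is "yes, one factor is enough". A theorem of Steinberg and Auinger takes certain subgroups of a free group and a certain topology, and says: if all products $H_1H_2$ of two such subgroups are closed, then all products $H_1\cdots H_n$ are closed. Having gone from $n$ factors to two, one hopes to go from two to one, so that closedness of the single subgroups would already imply everything. We first say precisely what this means, and then test the guess.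

Throughout, $A$ is a finite alphabet and $F$ is the free group on $A$.

**Definition (pseudovariety, pro-$\mathbf H$ topology).** A pseudovariety of groups $\mathbf H$ is a class of finite groups closed under subgroups, homomorphic images and finite direct products. We always assume that $\mathbf H$ is non-trivial, i.e. contains a non-trivial group. The pro-$\mathbf H$ topology on $F$ has as a base of neighborhoods of $1$ the normal subgroups $N$ of $F$ with $F/N\in\mathbf H$.

These $N$ are closed under finite intersections, because $F/(N\cap N')$ embeds in $F/N\times F/N'$. Hence: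

$$X\subseteq F\text{ is closed}\iff\text{for every } w\notin X \text{ there is } N\lhd F,\ F/N\in\mathbf H,\ \text{with } wN\cap X=\emptyset. \tag{1.1}$$

**Definition (Stallings graph, completion, extendible).** A finitely generated subgroup $U\le F$ is encoded by its Stallings graph $\mathcal U$. This is the unique finite connected directed $A$-labeled graph with base point $q_0$ such that the letters induce partial injective maps on the vertices, $\mathcal U$ is formed by $q_0$ and the reduced closed paths at $q_0$, and a reduced word lies in $U$ iff it labels a closed path at $q_0$ in $\mathcal U$. A completion $\overline{\mathcal U}$ is a connected finite directed $A$-labeled over-graph in which every letter induces a permutation of the vertex set. The group generated by these permutations is its transition group. $U$ is $\mathbf H$-extendible if $\mathcal U$ has a completion with transition group in $\mathbf H$.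

Edges may be traversed in both directions. We let words act on vertices from the right. If letters act as partial injections, a word labels at most one path from a given vertex, and a factor $xx^{-1}$ means running along an edge and straight back. Deleting such backtrackings gives:

$$\text{if } w \text{ labels a path } q\to q', \text{ then the reduced form of } w \text{ labels a path } q\to q' \text{ using only edges of the first path.} \tag{1.2}$$

*Example.* Let $A=\{a,b\}$ and $U=\langle a,b^3\rangle$. Then $\mathcal U$ is a $3$-cycle $q_0,q_1,q_2$ with label $b$ and an $a$-loop at $q_0$. Adding $a$-loops at $q_1$ and $q_2$ gives a completion with transition group $C_3$. Letting $a$ swap $q_1$ and $q_2$ instead gives a completion with transition group $S_3$. So $U$ is $\mathbf H$-extendible as soon as $C_3\in\mathbf H$. The trivial subgroup is always extendible: its graph is one vertex, and adding a loop for each letter gives a trivial transition group.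

**Definition (profinite graphs, tree-like).** A profinite graph is a projective limit of finite graphs. It is connected if all its finite quotients are connected. Subgraphs of profinite graphs are understood to be closed. A connected profinite graph $\Gamma$ is tree-like if any two vertices $u,v$ admit a smallest closed connected subgraph $[u,v]$ containing both. It is called the geodesic between $u$ and $v$.

For $G=F/N$ let $\Gamma(G)$ be the Cayley graph: the edge $(g,a)$ goes from $g$ to $ga$, and $G$ acts by left translations. The pro-$\mathbf H$-completion $\widehat F_{\mathbf H}$ is the projective limit of the groups $F/N\in\mathbf H$. Its Cayley graph $\hat\Gamma$ with respect to $A$ is the projective limit of the graphs $\Gamma(F/N)$.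

*Example.* Let $A=\{a\}$ and let $\mathbf H$ consist of the groups of exponent dividing $2$. Then $\widehat F_{\mathbf H}=C_2$ and $\hat\Gamma$ is a $2$-cycle. Its two vertices are joined by two arcs that meet only in the end points, so there is no smallest connected subgraph containing both: $\hat\Gamma$ is not tree-like.

**Theorem 1.1 (Steinberg–Auinger 2004).** Let $\mathbf H$ be a non-trivial pseudovariety of groups. The following are equivalent:

(1) the Cayley graph of $\widehat F_{\mathbf H}$ is tree-like;

(2) the set product $H_1H_2$ of any two $\mathbf H$-extendible subgroups $H_i$ of $F$ is pro-$\mathbf H$-closed in $F$;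

(3) for every $n\ge1$, the set product $H_1\cdots H_n$ of any $\mathbf H$-extendible subgroups $H_i$ of $F$ is pro-$\mathbf H$-closed in $F$.

The problem, from "The Ribes–Zaleskiĭ-Theorem revisited", asks whether (2) can be replaced by

(2′) every $\mathbf H$-extendible subgroup $H$ of $F$ is pro-$\mathbf H$-closed in $F$.

One implication always holds: (2) implies (2′), by taking $H_2=1$, which is extendible.

## 2. One letter, abelian groups, all finite groups

**One letter.** Here the guess is right, and this is a complete result.

**Proposition 2.1.** For $|A|\le1$ and every non-trivial $\mathbf H$, (2′) is equivalent to (1)–(3).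

*Proof.* If $A=\emptyset$, then $F$ is trivial, and (2) and (2′) both hold. Let $|A|=1$, so $F=\mathbb Z$, and assume (2′). We derive (2). For $m\ge1$ the Stallings graph of $m\mathbb Z$ is an $m$-cycle. It is already complete, and a connected over-graph cannot attach anything to it, so the only completion is the cycle itself, with transition group $C_m$. Hence $m\mathbb Z$ is extendible iff $C_m\in\mathbf H$. Let $m\mathbb Z$ and $m'\mathbb Z$ be extendible with $m,m'\ge1$. Then $m\mathbb Z+m'\mathbb Z=d\mathbb Z$ with $d\mid m$, so $C_d\in\mathbf H$ as a quotient of $C_m$. Therefore $d\mathbb Z$ is an open subgroup, hence closed. If one of the two factors is $0$, the product is an extendible subgroup, closed by (2′). So (2) holds. The converse (2)$\Rightarrow$(2′) was noted above, and Theorem 1.1 adds (1) and (3). $\square$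

For example, in the $2$-cycle example above, the trivial subgroup has closure $2\mathbb Z$: (2′) fails, in agreement with the failure of (1). If $\mathbf H$ is the class of all finite abelian groups and $|A|=1$, then $m\mathbb Z$ is open for $m\ge1$ and $0=\bigcap_m m\mathbb Z$ is closed, so (2′) holds and with it (1)–(3).

**Abelian groups, at least two letters.** If all groups in $\mathbf H$ are abelian and $|A|\ge2$, then every $N$ with $F/N\in\mathbf H$ contains the commutator subgroup of $F$. So the closure of $1$ is not $1$, and (2′) fails. Hence (2) fails too, and the guess survives.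

**All finite groups.** Partial injections of a finite set extend to permutations of the same set, so every finitely generated subgroup is extendible. Here (2′) is the theorem of M. Hall, and (3) is the Ribes–Zaleskiĭ theorem. Again the guess survives.

## 3. Geodesics between elements of $F$

There is also a structural reason to believe the guess: (2′) says that geodesics exist between vertices coming from $F$, and these are dense in $\hat\Gamma$. To prove this we need a lemma that we shall use again at the very end.

**Lemma 3.1.** Let $G=F/N\in\mathbf H$, and let $\Delta$ be a connected subgraph of $\Gamma(G)$ containing the vertices $1$ and $g$. Let $E(\Delta)\le F$ be the group of elements represented by labels of closed paths at $1$ in $\Delta$, and let $p\in F$ be represented by the label of a path in $\Delta$ from $1$ to $g$.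

(a) $E(\Delta)$ is finitely generated and $\mathbf H$-extendible.

(b) $E(\Delta)p$ is the set of elements of $F$ represented by labels of paths in $\Delta$ from $1$ to $g$.

(c) If $q\in E(\Delta)p$, then the path at $1$ in $\Gamma(G)$ labeled by the reduced word of $q$ lies in $\Delta$ and ends at $g$.

*Proof.* (a) $\Delta$ is a finite connected graph, so with a spanning tree one sees that finitely many closed paths generate $E(\Delta)$. Let $\Delta'$ be the subgraph formed by $1$ and all reduced closed paths at $1$ in $\Delta$. By (1.2) the reduced word of every element of $E(\Delta)$ labels a closed path in $\Delta'$, so $\Delta'$ is the Stallings graph of $E(\Delta)$. The finite connected graph $\Gamma(G)$ is an over-graph of $\Delta'$ in which each letter acts as a permutation (right multiplication), with transition group isomorphic to $G\in\mathbf H$.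

(b) If $q$ labels a path in $\Delta$ from $1$ to $g$, then $qp^{-1}$ labels a closed path at $1$ in $\Delta$. The reverse inclusion is clear.

(c) This is (b) together with (1.2). $\square$

For $u,v\in F$ let $[u,v]_F$ be the image in $\hat\Gamma$ of the reduced path from $u$ to $v$ in the Cayley tree of $F$.

**Proposition 3.2.** For every non-trivial $\mathbf H$ and finite $A$, (2′) holds if and only if, for all $u,v\in F$, every closed connected subgraph of $\hat\Gamma$ containing (the images of) $u$ and $v$ contains $[u,v]_F$; that is, the geodesic between $u$ and $v$ exists and equals $[u,v]_F$.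

*Proof.* The "that is" holds because $[u,v]_F$ is itself a finite, hence closed, connected subgraph containing $u$ and $v$.

**Geodesics imply (2′).** We show that a reduced word $w$ in the closure of an extendible $U$ lies in $U$. Let $\mathcal U\subseteq\overline{\mathcal U}$, with base vertex $q_0$ and transition group $G\in\mathbf H$. Let $C$ be the closure in $\hat\Gamma$ of $\bigcup_{u\in U}[1,u]_F$. It is a subgraph because the incidence maps are continuous. It is connected: a finite quotient of $C$ is already the image of the dense union, and that image is a union of connected graphs through the image of $1$. The natural morphism $\hat\Gamma\to\Gamma(G)\to\overline{\mathcal U}$, $1\mapsto q_0$, maps each $[1,u]_F$ into $\mathcal U$, hence maps $C$ into $\mathcal U$. It sends all $u\in U$ to $q_0$, hence also $w$. Since $w$ lies in the closure of $U$, it is a vertex of $C$. By assumption $[1,w]_F\subseteq C$. So the path of $w$ at $q_0$ lies in $\mathcal U$ and ends at $q_0$, i.e. $w\in U$.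

**(2′) implies geodesics.** After a left translation let $C$ be a closed connected subgraph containing $1$ and $v$, with $v\in F$ reduced. Suppose some edge $\hat\varepsilon$ of $[1,v]_F$ is not in $C$. As $C$ is closed, a basic neighborhood of $\hat\varepsilon$ misses $C$. So there is an $A$-generated $G\in\mathbf H$ such that the image $\varepsilon$ of $\hat\varepsilon$ in $\Gamma(G)$ is not in the image $\Delta$ of $C$. The graph $\Delta$ is connected and contains $1$ and the image $v_G$ of $v$. Put $E=E(\Delta)$, extendible by Lemma 3.1(a), and let $q\in F$ label a path in $\Delta$ from $1$ to $v_G$. Let $G'\in\mathbf H$ be any $A$-generated group above $G$. The image of $C$ in $\Gamma(G')$ is connected, contains $1$ and $v_{G'}$, and maps into $\Delta$. So a path in it from $1$ to $v_{G'}$ has a label $f$ with $f=v$ in $G'$ and $f\in Eq$ by Lemma 3.1(b). Thus $fq^{-1}\in E$ agrees with $vq^{-1}$ in $G'$. As $G'$ was arbitrary, $vq^{-1}$ lies in the closure of $E$, which is $E$ by (2′). Hence $v\in Eq$, and by Lemma 3.1(c) the path of $v$ in $\Gamma(G)$ lies in $\Delta$. But this path traverses $\varepsilon$, a contradiction. So $C$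 contains all edges of $[1,v]_F$, and hence all its vertices. $\square$

So assume (2′), and try to prove (1) by density. Take an arbitrary vertex $\gamma$ of $\hat\Gamma$ and closed connected subgraphs $C_1,C_2$ containing $1$ and $\gamma$, and approximate $\gamma$ by $v\in F$. The attempt stops right there: $C_1$ and $C_2$ contain $\gamma$ but need not contain $v$, so Proposition 3.2 does not apply to them. In finite quotients, we get for each group $G'$ a label $w_1$ of a path in the image of $C_1$ and a label $w_2$ of a path in the image of $C_2$ that agree in $G'$, and *both* labels change with $G'$. In the proof above, one of the two labels was the fixed word $v$. This difference is real.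

**Theorem A.** Let $p\ge5$ be a prime. There is a non-trivial pseudovariety $\mathbf H$ of finite solvable groups (defined in Section 5) such that

* (i) for every finite alphabet $A$, every $\mathbf H$-extendible subgroup of $F$ is pro-$\mathbf H$-closed, i.e. (2′) holds;
* (ii) for every finite alphabet $A$ with $|A|\ge2$ there are two $\mathbf H$-extendible subgroups $E_1,E_2$ of $F$ such that $E_1E_2$ is not pro-$\mathbf H$-closed, i.e. (2) fails. Hence (1) and (3) fail too, by Theorem 1.1.

So the guess is wrong: (2) cannot be replaced by (2′). By Proposition 2.1 the hypothesis $|A|\ge2$ in (ii) is sharp.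

## 4. Detecting one edge without detecting connectedness

**What a violation of (2) can look like.** The two varying labels suggest the following sufficient condition.

**Lemma 4.1.** Let $G=F/N_0\in\mathbf H$, and let $\Delta_1,\Delta_2$ be connected subgraphs of $\Gamma(G)$, both containing $1$ and $g$. Suppose that

(i) $1$ and $g$ lie in different components of $\Delta_1\cap\Delta_2$;

(ii) for every $M\lhd F$ with $M\le N_0$ and $F/M\in\mathbf H$ there are words $w_1,w_2$ such that $w_i$ labels a path in $\Delta_i$ from $1$ to $g$, and $w_1M=w_2M$.

Then $E_i=E(\Delta_i)$ are $\mathbf H$-extendible and $E_1E_2$ is not pro-$\mathbf H$-closed.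

*Proof.* Extendibility is Lemma 3.1(a). Let $p_i\in F$ label a path in $\Delta_i$ from $1$ to $g$.

*The element $p_1p_2^{-1}$ is in the closure of $E_1E_2$.* Let $F/M\in\mathbf H$. Replacing $M$ by $M\cap N_0$ we may assume $M\le N_0$. Take $w_1,w_2$ from (ii). By Lemma 3.1(b), $w_i=e_ip_i$ in $F$ with $e_i\in E_i$. From $e_1p_1M=e_2p_2M$ we get $p_1p_2^{-1}M=e_1^{-1}e_2M$, so $p_1p_2^{-1}M\cap E_1E_2\ne\emptyset$.

*It is not in $E_1E_2$.* If $p_1p_2^{-1}=e_1e_2$ with $e_i\in E_i$, then $q:=e_1^{-1}p_1=e_2p_2$ lies in $E_1p_1\cap E_2p_2$. By Lemma 3.1(c) the path at $1$ labeled by the reduced word of $q$ lies in both $\Delta_1$ and $\Delta_2$ and ends at $g$. This contradicts (i). $\square$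

**How to prove (2′).** To separate a word $w\notin U$ from $U$ we shall want to detect that the path of $w$ uses an edge that no path of $u\in U$ uses. Semidirect products with modules count edges. Write $\Lambda\rtimes G$ for the group with $(\lambda,g)(\lambda',g')=(\lambda+g\lambda',gg')$. "The path of $w$" in $\Gamma(G)$ means the path starting at $1$ with label $w$.

**Lemma 4.2 (traversal formula).** Let $G=F/R$, let $\Lambda$ be a left module over the group ring $\mathbb F_qG$ ($q$ a prime), choose $\lambda_b\in\Lambda$ for each letter $b$, and let $\theta:F\to\Lambda\rtimes G$, $\theta(b)=(\lambda_b,b)$. Write $\theta(w)=(\delta(w),wR)$. Then $\delta(w)$ is the sum over all traversals of edges by the path of $w$ in $\Gamma(G)$, where a positive traversal of $(h,b)$ contributes $h\lambda_b$ and a negative one $-h\lambda_b$.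

*Proof.* Multiplying out, $\delta(w_1w_2)=\delta(w_1)+w_1\delta(w_2)$, and $\delta(b^{-1})=-b^{-1}\lambda_b$. So when the path stands at the vertex $h$ and reads $b$, it traverses $(h,b)$ and the sum increases by $h\lambda_b$. When it stands at $h'$ and reads $b^{-1}$, it traverses $(h'b^{-1},b)$ backwards, and the sum changes by $-(h'b^{-1})\lambda_b$. $\square$

**The first attempt: free modules.** Take $\Lambda=\mathbb F_qG$, $\lambda_a=1$ and $\lambda_b=0$ for $b\neq a$. Then the coefficient of $\delta(w)$ at $g_0$ is the signed number, mod $q$, of traversals of $(g_0,a)$. If $w$ traverses this edge exactly once and $u$ never does, then $\theta(w)\ne\theta(u)$. So if $\mathbf H$ contained $\mathbb F_qG\rtimes G$ together with $G$, we could detect single edges.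

But this also destroys Lemma 4.1. Suppose $\mathbb F_qG\rtimes G\in\mathbf H$ for the $G$ of that lemma and some prime $q$ (and $A\neq\emptyset$). Then $(\mathbb F_qG)^A\rtimes G\in\mathbf H$, because it embeds in a product of $|A|$ copies of $\mathbb F_qG\rtimes G$. Let $\lambda_b$ be the $b$-th standard basis vector and $M=\ker\theta\le N_0$. If $w_1M=w_2M$, the signed traversal numbers mod $q$ of the two paths agree on every edge. Call this function $\varphi$. If $w_i$ labels a path in $\Delta_i$ from $1$ to $g$, then $\varphi$ vanishes off $\Delta_1\cap\Delta_2$. At each vertex $x$, inflow minus outflow of $\varphi$ is $[x=g]-[x=1]$. Let $X$ be the vertex set of the component of $1$ in $\Delta_1\cap\Delta_2$. Every edge with $\varphi\ne0$ has both ends in $X$ or none, so the sum over $x\in X$ of inflow minus outflow is $0$. But this sum is $[g\in X]-1$. Hence $g\in X$, and (i) and (ii) of Lemma 4.1 cannot hold together.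

**Half of the free module.** So for some $G\in\mathbf H$ free modules must be forbidden, and yet single edges must be detected. The two arguments use different things. Detection only needs that one traversal contributes something non-zero. The conservation argument *adds coefficients*, i.e. uses the augmentation $\mathbb F_qG\to\mathbb F_q$. Suppose that $p$ is odd and that $G_1=F/R_1$ is covered by a group $G^+$ having a central element $z^+$ of order $2$ in $\ker(G^+\to G_1)$. Put
$$e=\tfrac12(1-z^+)\in\mathbb F_pG^+,\qquad e^2=e,\quad z^+e=-e .$$
In the module $\mathbb F_pG^+e$ a traversal contributes $\pm he=\pm\frac12(h-hz^+)\neq0$, but the augmentation of $e$ is $0$. This module sees single edges of $\Gamma(G_1)$ and is blind to the conservation argument. We now look for an $\mathbf H$ that admits these half modules but not all free ones, and in which (ii) of Lemma 4.1 can be forced. We force (ii) by a law stating that certain elements $c,y$ commute, so that $w_1=h_1h_2$ and $w_2=h_2h_1$ will agree.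

## 5. A pseudovariety with a conditional commutation law

From now on $p\ge5$ is a fixed prime. For a prime $q$, a *$q$-element* is an element whose order is a power of $q$, possibly $1$; a $p'$-group is a finite group of order prime to $p$. The *$2$-part* of an element $x$ of a finite group is $x^m$, where $m\equiv1$ modulo the $2$-part of $|x|$ and $m\equiv0$ modulo the odd part of $|x|$. It is a $2$-element. If a homomorphism maps $x$ to a $2$-element $\bar t$, then $|\bar t|$ divides the $2$-part of $|x|$, so the $2$-part of $x$ is also mapped to $\bar t^m=\bar t$.

We use these facts: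

* **(SZ)** Schur–Zassenhaus: if $P$ is a normal Sylow $p$-subgroup of a finite group $G$, then $P$ has complements in $G$, and every $p'$-subgroup of $G$ lies in some complement.
* **(CA)** If a $2$-element $s$ acts on a $p$-group $P$ and $N\lhd P$ is $s$-invariant, then every $s$-fixed element of $P/N$ is the image of an $s$-fixed element of $P$. Indeed, a fixed coset $yN$ is a set of odd cardinality $|N|$ on which $\langle s\rangle$ acts with orbits of $2$-power length, so there is an orbit of length $1$.
* **(Syl)** Surjective homomorphisms of finite groups map Sylow subgroups onto Sylow subgroups.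

**Definition of $\mathbf H$.** $\mathbf H$ is the class of all finite groups $G$ such that:

* **(P1)** $G$ has a normal Sylow $p$-subgroup $P=P_G$.
* **(P2)** $G/P$ has a normal abelian Sylow $3$-subgroup $V=V_G$, $(G/P)/V$ is a $2$-group, and $g^2$ centralizes $V$ for all $g\in G/P$.
* **(P3)** If $t\in G$ is a $2$-element and $c\in G$ is a $3$-element with $tct^{-1}=c^{-1}$, then every $y\in P$ commuting with $t^2$ commutes with $c$.

All $p$-groups and all $2$-groups are in $\mathbf H$ (in (P3), $c=1$). So are $C_3$ and $S_3$: here $P=1$, and squares in $S_3$ lie in $A_3=V$, which is abelian. By (P1) and (P2) all groups in $\mathbf H$ are solvable.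

*Example of a group outside $\mathbf H$.* Let $E_0=\mathbb F_pS_3\rtimes S_3$, $t=(0,(12))$, $c=(0,(123))$ and $y=(1,1)$. Then $t$ inverts $c$ and $t^2=1$ commutes with $y$, but $cyc^{-1}=((123),1)\ne y$. So (P3) fails: although $S_3\in\mathbf H$, its free module extension is forbidden. The way to keep (P3) with a module $\Lambda$ is to arrange that some power of $t^2$ acts on $\Lambda$ as $-1$. Then no $0\ne y\in\Lambda$ commutes with $t^2$.

The following computation produces inverted elements; it will be used twice.

**Lemma 5.1.** Let $K$ be a finite group with a normal Sylow $3$-subgroup $K_3$ that is centralized by all squares of elements of $K$. For $t\in K$ and $m\in K_3$ put $c=m^{-1}\cdot tmt^{-1}$. Then $c\in K_3$ and $tct^{-1}=c^{-1}$.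

*Proof.* $c\in K_3$ since $K_3$ is normal. Since $t^2$ centralizes $m$, $tct^{-1}=(tmt^{-1})^{-1}\,t^2mt^{-2}=(tmt^{-1})^{-1}m=c^{-1}$. $\square$

**Lemma 5.2.** $\mathbf H$ is a pseudovariety, and it is non-trivial.

*Proof.* Non-triviality is clear from the examples.

**Products.** All conditions are checked componentwise.

**Subgroups.** Let $L\le G\in\mathbf H$. Then $P\cap L$ is a normal Sylow $p$-subgroup of $L$ and $L/(P\cap L)\cong LP/P\le G/P$, so (P1) and (P2) are inherited. (P3) is inherited because $P_L=P\cap L$. As a consequence, if $K$ is a complement of $P_L$ in $L$, then $K\cong L/P_L$, so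
$$K \text{ has a normal abelian Sylow } 3\text{-subgroup } K_3, \text{ centralized by all squares of elements of } K. \tag{5.1}$$

**Quotients.** Let $\bar G=G/M$ with $G\in\mathbf H$. (P1) and (P2) are clear, with $\bar P=PM/M$. To check (P3) we lift a configuration from $\bar G$ to $G$. Let $\bar t$ be a $2$-element and $\bar c$ a $3$-element of $\bar G$ with $\bar t\bar c\bar t^{-1}=\bar c^{-1}$, and let $\bar y\in\bar P$ commute with $\bar t^2$.

*Lifting $\bar t$ and $\bar c$.* The group $\bar L=\langle\bar c\rangle\langle\bar t\rangle$ is a $\{2,3\}$-group with Sylow $3$-subgroup $\langle\bar c\rangle$. Let $L$ be its preimage in $G$. By (SZ), $L=(P\cap L)Q$ with a $p'$-group $Q$. Since $p\ge5$, $P\cap L$ maps to $1$ in $\bar L$, so $Q$ maps onto $\bar L$. By (5.1) and (Syl), $Q_3$ maps onto $\langle\bar c\rangle$. Choose an element of $Q$ over $\bar t$; its $2$-part $t\in Q$ also maps to $\bar t$. Choose $m\in Q_3$ over the element $\bar m\in\langle\bar c\rangle$ with $\bar m^{-2}=\bar c$, which exists as $\langle\bar c\rangle$ has odd order. Put $c=m^{-1}\cdot tmt^{-1}$. By (5.1) and Lemma 5.1, $c$ is a $3$-element and $tct^{-1}=c^{-1}$.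 Since $\bar t$ inverts $\bar m$, $c$ maps to $\bar m^{-1}\bar m^{-1}=\bar c$.

*Lifting $\bar y$.* Apply (CA) to the conjugation action of $t^2$ on $P$ and the invariant subgroup $P\cap M$, where $P/(P\cap M)\cong\bar P$. There is $y\in P$ over $\bar y$ commuting with $t^2$.

By (P3) in $G$, $yc=cy$, hence $\bar y\bar c=\bar c\bar y$. $\square$

## 6. Quaternion-like coverings

The aim of this section: given $G_1=F/R_1\in\mathbf H$, cover it by $G^+\in\mathbf H$ with a central involution $z^+$ such that *every* $2$-element $t$ inverting some $3$-element $c\neq1$ satisfies $t^n=z^+$, for one fixed even $n$. The model is the quaternion group, where every element outside the center squares to the central involution. Let $A\ne\emptyset$.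

Let $\mu:F\to\mathbb F_2\langle\langle A\rangle\rangle^\times$, $a\mapsto1+a$, be the Magnus map into the units of the power series ring in non-commuting variables. Let $J_m$ be the ideal of series all of whose terms have degree $\ge m$, and let $D_m=\{f\in F:\mu(f)\in1+J_m\}$. Then $D_m\lhd F$, and $F/D_m$ embeds in the finite $2$-group $(1+J_1)/(1+J_m)$, so it is a finite $2$-group. The degree-$1$ part of $\mu(f)$ is $x_f=\sum_a|f|_a\,a$, with $|f|_a$ the exponent sum of $a$ in $f$ mod $2$, because degree-$1$ parts add under multiplication. Hence $D_2$ is the kernel of $F\to\mathbb F_2^A$. A group of exponent dividing $2$ is an $\mathbb F_2$-vector space, so every homomorphism from $F$ to such a group is trivial on $D_2$.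

**Lemma 6.1.** If $T$ is a finite $2$-group and $F\to T$ is a homomorphism with kernel $S$, then $D_m\le S$ for all large $m$.

*Proof.* We may assume that $F\to T$ is onto; write $f\mapsto\bar f$. The augmentation ideal $I$ of $\mathbb F_2T$ is nilpotent. Indeed, a $2$-group acting on a non-zero finite $\mathbb F_2$-space fixes a non-zero vector (the number of fixed vectors is even and at least $1$). So $\mathbb F_2T$ has a chain of submodules with one-dimensional factors on which $T$ acts trivially. Each multiplication by $I$ moves one step down, and $I^{m_0}=0$ for $m_0=|T|$. Let $m\ge m_0$. As products of $m$ elements of $I$ vanish, $a\mapsto\bar a-1$ defines a ring homomorphism $\mathbb F_2\langle\langle A\rangle\rangle/J_m\to\mathbb F_2T$. It sends $\mu(a)=1+a$ to $\bar a$, hence $\mu(f)$ to $\bar f$ for all $f\in F$. If $f\in D_m$, then $\bar f=1$. $\square$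

**Lemma 6.2.** Let $n=2^k\ge\max(2,|A|)$. Then $f^n\in D_n$ for all $f\in F$. There is a normal subgroup $D'$ of $F$ with $D_{n+1}\le D'\le D_n$ such that $T^+=F/D'$ is a finite $2$-group, $D_n/D'=\langle z\rangle$ is central of order $2$ in $T^+$, and $f^nD'=z$ for every $f\in F\setminus D_2$.

*Proof.* **Step 1: $n$-th powers.** Write $\mu(f)=1+\xi$ with $\xi\in J_1$. In characteristic $2$ with $n=2^k$, $\mu(f)^n=1+\xi^n$. So $f^n\in D_n$, and the degree-$n$ part of $\mu(f^n)$ is $x_f^n$.

**Step 2: a functional that is $1$ on all $x_f^n\ne0$.** For every non-empty $S\subseteq A$ choose a word $w_S$ of length $n$ in which exactly the letters of $S$ occur, which is possible as $n\ge|A|$. These words are distinct. Let $\tau$ be the linear functional on the space of homogeneous polynomials of degree $n$ that is $1$ on the words $w_S$ and $0$ on all other words. If $f\notin D_2$, then $x_f=\sum_{a\in S_0}a$ with $S_0\neq\emptyset$, and $x_f^n$ is the sum of all words of length $n$ over $S_0$. So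
$$\tau(x_f^n)=\#\{S:\emptyset\ne S\subseteq S_0\}=2^{|S_0|}-1=1\in\mathbb F_2. \tag{6.1}$$

**Step 3: the subgroup $D'$.** Define $\lambda:D_n\to\mathbb F_2$ by $\lambda(f)=\tau(\text{degree-}n\text{ part of }\mu(f))$. It is a homomorphism, because degree-$n$ parts of elements of $1+J_n$ add under multiplication. It is invariant under conjugation by $F$, because $\mu(gfg^{-1})=1+\mu(g)(\mu(f)-1)\mu(g)^{-1}$ has the same degree-$n$ part as $\mu(f)$ for $f\in D_n$. Put $D'=\ker\lambda$. By invariance, $D'\lhd F$ and $D_n/D'$ is central in $F/D'$. Clearly $D_{n+1}\le D'$, so $T^+$ is a quotient of the finite $2$-group $F/D_{n+1}$. By Step 1 and (6.1), $\lambda(f^n)=1$ for $f\notin D_2$. As $A\neq\emptyset$, such $f$ exist, so $|D_n/D'|=2$, and $f^nD'$ is its non-trivial element $z$. $\square$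

*Example.* Let $A=\{a,b\}$ and $n=2$. Then $|T^+|=2\cdot|F/D_2|=8$, $T^+/\langle z\rangle\cong C_2^2$, and all six elements outside $\langle z\rangle$ square to $z$. So $T^+$ is the quaternion group $Q_8$.

**Lemma 6.3.** Let $G_1=F/R_1\in\mathbf H$. There are $R^+\lhd F$, $R^+\le R_1$, with $G^+=F/R^+\in\mathbf H$, a central element $z^+$ of order $2$ of $G^+$ lying in $\ker(G^+\to G_1)$, and $n=2^k$, $k\ge1$, such that: if $t\in G^+$ is a $2$-element, $c\in G^+$ is a $3$-element, $c\ne1$ and $tct^{-1}=c^{-1}$, then $t^n=z^+$.

*Proof.* **Step 1: construction.** Let $P_1=P_{G_1}$ and $V=V_{G_1}$. Let $O\lhd G_1$ be the preimage of $V$. It has odd order, and $G_1/O$ is a $2$-group. Let $S_1=\ker(F\to G_1/O)\ge R_1$. By Lemma 6.1 choose $k\ge1$ such that $n=2^k\ge|A|$ and $D_n\le S_1$. Take $D',T^+,z$ from Lemma 6.2 and put $R^+=R_1\cap D'$. Then $G^+=F/R^+$ embeds in $G_1\times T^+$, so $G^+\in\mathbf H$. We write elements of $G^+$ as pairs.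

**Step 2: $z^+:=(1,z)$ belongs to $G^+$.** $F/(R_1D')$ is a quotient of $G_1$ and, as a quotient of $T^+$, a $2$-group. So the odd-order group $O=S_1/R_1$ has trivial image in it, i.e. $S_1\le R_1D'$. Hence $D_n\le R_1D'$. Take $d\in D_n$ with $dD'=z$ and write $d=rd'$ with $r\in R_1$, $d'\in D'$. Then $rD'=z$, so $rR^+=(1,z)$. Clearly $z^+$ is central of order $2$ and lies in $\ker(G^+\to G_1)$.

**Step 3: an inverting $t$ comes from outside $D_2$.** Let $t=(t_1,t')$ be the image of $f\in F$ and let $c=(c_1,c')$. As $T^+$ is a $2$-group, $c'=1$, so $c_1\neq1$. Suppose $f\in D_2$. By (P2), conjugation gives a homomorphism $F\to G_1/P_1\to\mathrm{Aut}(V)$ whose image has exponent dividing $2$, so $f$ acts trivially on $V$. Thus $t_1P_1$ centralizes $c_1P_1$, which lies in $V$ because it is a $3$-element and $V$ is the normal Sylow $3$-subgroup. But $t_1P_1$ also inverts $c_1P_1$. So $c_1^2\in P_1$. A $3$-element of a $p$-group is trivial, so $c_1^2=1$, and then $c_1=1$, a contradiction. Hence $f\notin D_2$, and $t'^n=f^nD'=z$ by Lemma 6.2.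

**Step 4: the first coordinate.** For all $g\in F$, $g^n\in D_n\le S_1$, so $G_1/O=F/S_1$ has exponent dividing $n$, and $t_1^n\in O$. This is a $2$-element in a group of odd order, so $t_1^n=1$. Hence $t^n=(1,z)=z^+$. $\square$

*Example.* Let $A=\{a,b\}$ and $G_1=S_3$ with $a\mapsto(12)$, $b\mapsto(123)$. Then $G_1/O=C_2$, $D_2\le S_1$, and $n=2$ works. The largest common quotient of $S_3$ and $T^+=Q_8$ over $F$ is $F/(R_1D')\cong C_2$ ($a\mapsto1$, $b\mapsto0$), so $G^+\le S_3\times Q_8$ has order $24$. A $2$-element inverting a $3$-element $\neq1$ has the form (transposition, element of order $4$), and its square is $(1,z)$.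

## 7. Half modules detect a single traversal

**Proposition 7.1.** Let $A\neq\emptyset$, let $G_1=F/R_1\in\mathbf H$ and let $\varepsilon=(g_0,a)$ be an edge of $\Gamma(G_1)$. There is $N\lhd F$ with $N\le R_1$, $F/N\in\mathbf H$, such that: if $w,u$ are words with $wN=uN$ and the path of $w$ in $\Gamma(G_1)$ traverses $\varepsilon$ exactly once (counting both directions together), then the path of $u$ traverses $\varepsilon$ at least once.

*Proof.* Take $G^+,z^+,n$ from Lemma 6.3. Put $e=\frac12(1-z^+)$, a central idempotent of $\mathbb F_pG^+$, let $\Lambda=\mathbb F_pG^+e$, a left $G^+$-module on which $z^+$ acts as $-1$, and let $E=\Lambda\rtimes G^+$.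

**Step 1: $E$ satisfies (P1) and (P2).** $P_E=\Lambda P_{G^+}$ is the preimage of $P_{G^+}$ under $E\to G^+$. It is a normal Sylow $p$-subgroup, and $E/P_E\cong G^+/P_{G^+}$.

**Step 2: $E$ satisfies (P3), because the configuration lives in a copy of $G^+$.** Let $t$ be a $2$-element and $c$ a $3$-element of $E$ with $tct^{-1}=c^{-1}$, and let $y\in P_E$ commute with $t^2$. If $c=1$ there is nothing to show, so let $c\neq1$. Since $\Lambda$ is a $p$-group, the image of $c$ in $G^+$ is non-trivial. By Lemma 6.3, $\zeta:=t^n$ maps to $z^+$, so $\zeta=(\lambda_0,z^+)$ with $\lambda_0\in\Lambda$. We compute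
$$(\lambda,1)(0,z^+)(-\lambda,1)=(\lambda-z^+\lambda,z^+)=(2\lambda,z^+).$$
As $p$ is odd, we may take $\lambda=\frac12\lambda_0$, so $\zeta$ is conjugate to $(0,z^+)$. Next, $(\lambda,g)(0,z^+)=(\lambda,gz^+)$ and $(0,z^+)(\lambda,g)=(-\lambda,z^+g)$. As $z^+$ is central in $G^+$, $(\lambda,g)$ commutes with $(0,z^+)$ iff $\lambda=-\lambda$, i.e. $\lambda=0$. So the centralizer of $(0,z^+)$ is $G^+$. Hence $C:=C_E(\zeta)$ is conjugate to $G^+$, and $C\in\mathbf H$.

As $n$ is even, $\zeta$ is a power of $t^2$. And $t^2$ commutes with $t$, with $c$ (inverting twice), and with $y$. So $t,c,y\in C$. The group $P_E\cap C$ is a normal $p$-subgroup of $C$, so $y\in P_C$. By (P3) in $C$, $yc=cy$. Thus $E\in\mathbf H$.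

**Step 3: count traversals of $\varepsilon$.** Let $\theta:F\to E$, $\theta(a)=(e,a)$, $\theta(b)=(0,b)$ for letters $b\neq a$, and let $N=\ker\theta$. Then $F/N$ embeds in $E$, so $F/N\in\mathbf H$, and $N\le R^+\le R_1$. Write $\theta(w)=(\delta(w),wR^+)$. By Lemma 4.2, $\delta(w)$ is the sum over the traversals of $a$-labeled edges by the path of $w$ in $\Gamma(G^+)$, a positive traversal of $(h,a)$ contributing $he$ and a negative one $-he$. Let $\pi:G^+\to G_1$. Since $z^+\in\ker\pi$, multiplication by $e$ respects the decomposition $\mathbb F_pG^+=\bigoplus_{g\in G_1}\mathbb F_p[\pi^{-1}(g)]$. So the $g_0$-component of $\delta(w)$ is the sum of the contributions of the traversals of edges $(h,a)$ with $\pi(h)=g_0$, i.e. of the traversals of $\varepsilon$ by the path of $w$ in $\Gamma(G_1)$. If $w$ traverses $\varepsilon$ exactly once, this component is $\pm he=\pm\frac12(h-hz^+)\ne0$. If $u$ never traverses $\varepsilon$, the $g_0$-component of $\delta(u)$ is $0$, so $\theta(w)\neq\theta(u)$, i.e. $wN\ne uN$. $\square$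

## 8. Every $\mathbf H$-extendible subgroup is closed

**Proposition 8.1.** For every finite $A$, every $\mathbf H$-extendible subgroup of $F$ is pro-$\mathbf H$-closed.

*Proof.* If $A=\emptyset$, then $F$ is trivial; let $A\ne\emptyset$. Let $U$ be $\mathbf H$-extendible with Stallings graph $\mathcal U$, base vertex $q_0$, and completion $\overline{\mathcal U}$ with transition group $G=F/R\in\mathbf H$. Let $w\in F\setminus U$ be reduced. By (1.1) we need an open normal subgroup $N$ with $wN\cap U=\emptyset$. Let $U_1\ge U$ be the group of elements labeling closed paths at $q_0$ in $\overline{\mathcal U}$. Then $R\le U_1$.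

**Step 1: the easy case $w\notin U_1$.** As $R\le U_1$, $wR\cap U_1=\emptyset$, so $wR\cap U=\emptyset$.

**Step 2: in the case $w\in U_1\setminus U$, find an edge that $w$ uses once and $U$ never.** The path of $w$ at $q_0$ in $\overline{\mathcal U}$ is closed. It uses an edge not in $\mathcal U$, since otherwise $w\in U$. Recall that $F$ is residually a finite $p$-group, and that $p$-groups lie in $\mathbf H$. So there is $R_1\lhd F$, $R_1\le R$, with $G_1=F/R_1\in\mathbf H$, such that the prefixes of $w$ (including $1$ and $w$) are distinct modulo $R_1$: intersect $R$ with a normal subgroup of $p$-power index separating these finitely many elements. Then the path of $w$ in $\Gamma(G_1)$ repeats no vertex, so it traverses each edge at most once. The map $g\mapsto q_0g$ induces a label-preserving graph morphism $\Gamma(G_1)\to\overline{\mathcal U}$ taking the path of any word at $1$ to its path at $q_0$. So the path of $w$ traverses exactly once some edge $\varepsilon$ whose image is not in $\mathcal U$, while the path of every reduced word $u\in U$ avoids $\varepsilon$.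

**Step 3: separate.** With $N$ from Proposition 7.1, $wN\neq uN$ for all $u\in U$, i.e. $wN\cap U=\emptyset$. $\square$

This proves Theorem A(i).

## 9. A pair of elements that commute in every quotient

Now let $|A|\ge2$ and let $a\neq b$ be letters of $A$. Put $H_1=\langle a,b^p\rangle$ and $H_2=\langle a,b^3\rangle$. The law (P3) will give, in every $F/M\in\mathbf H$ with $M$ small, commuting elements $c$ from $H_1$ and $y$ from $H_2$; the shared letter $a$ provides the $t$ of (P3).

Let $U_p$ be the non-abelian group of order $p^3$ and exponent $p$, generated by $X,Y$. Its commutator $[X,Y]$ is central and $\ne1$. Consider the following homomorphisms from $F$, all other letters being sent to the identity: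
$$\sigma:F\to S_3,\ a\mapsto(12),\ b\mapsto(123);\qquad\upsilon:F\to U_p,\ a\mapsto X,\ b\mapsto Y;\qquad\kappa:F\to\mathbb Z/3,\ a\mapsto0,\ b\mapsto1.$$
Let $G=F/N_0$ be the image of $F$ in $S_3\times U_p\times\mathbb Z/3$. Then $G\in\mathbf H$, and $\sigma,\upsilon,\kappa$ factor through $G$ and through every $F/M$ with $M\le N_0$. The induced maps are denoted by the same letters, and $a,b$ also denote images of the letters.

**Lemma 9.1.** Let $M\lhd F$, $M\le N_0$, $\hat G=F/M\in\mathbf H$. Let $Q_i$ be the image of $H_i$ in $\hat G$, and $H_{i,G}$ its image in $G$. There are $c\in Q_1$, $y\in Q_2$ with $cy=yc$ whose images $c_G,y_G$ in $G$ satisfy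

* (i) $y_G\notin H_{1,G}\,b^i\,H_{1,G}$ for $|i|<p$;
* (ii) $c_G\notin H_{2,G}\,b^j\,H_{2,G}$ for $|j|<3$.

*Proof.* Let $\hat P=P_{\hat G}$, and let $t$ be the $2$-part of the image of $a$ in $\hat G$. It is a power of $a$, so $t\in Q_1\cap Q_2$.

**Step 1: choose $c\in Q_1$, inverted by $t$, with $\sigma(c)=(123)$ and $\kappa(c)=0$.** By (SZ) write $Q_1=(\hat P\cap Q_1)K$ with a $p'$-group $K\ni t$. By (5.1), $K$ has a normal Sylow $3$-subgroup $K_3$ centralized by all squares of elements of $K$. As $p\ge5$, $\sigma(\hat P\cap Q_1)=1$ and $\sigma(Q_1)=\langle(12),(123)^p\rangle=S_3$. So $\sigma(K)=S_3$, and $\sigma(K_3)=A_3$ by (Syl). As $\sigma(a)=(12)$ is a $2$-element, $\sigma(t)=(12)$. Choose $m\in K_3$ with $\sigma(m)=(123)$ and put $c=m^{-1}\cdot tmt^{-1}$. By Lemma 5.1, $c\in K_3$ is a $3$-element with $tct^{-1}=c^{-1}$. Further, $\sigma(c)=(123)^{-1}(123)^{-1}=(123)^{-2}=(123)$, and $\kappa(c)=0$ since $c$ is a commutator and $\mathbb Z/3$ is abelian.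

**Step 2: choose $y\in\hat P\cap Q_2$, commuting with $t^2$, with $\upsilon(y)=[X,Y]$.** Let $P_2=\hat P\cap Q_2$, the normal Sylow $p$-subgroup of $Q_2$. Since $p\neq3$, $\upsilon(Q_2)=\langle X,Y^3\rangle=U_p$, hence $\upsilon(P_2)=U_p$ by (Syl). As $t$ is a $2$-element and $U_p$ is a $p$-group, $\upsilon(t)=1$. So $t^2$ acts trivially on $P_2/(P_2\cap\ker\upsilon)\cong U_p$. By (CA), every element of $U_p$ is the image under $\upsilon$ of an element of $P_2$ commuting with $t^2$. Choose $y$ over $[X,Y]$.

**Step 3: they commute.** This is (P3) in $\hat G$, applied to $t,c,y$.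

**Step 4: (i).** $\upsilon(H_1)=\langle X,Y^p\rangle=\langle X\rangle$. This group has order $p$ and is generated by a non-central element, so it meets the center trivially and does not contain $[X,Y]$. This settles $i=0$. For $0<|i|<p$ compose $\upsilon$ with $U_p\to\mathbb F_p$, $X\mapsto0$, $Y\mapsto1$. Then $H_1$ maps to $0$, $b^i$ maps to $i\neq0$, and $y$ maps to $0$.

**Step 5: (ii).** $\sigma(H_2)=\langle(12)\rangle$ does not contain $(123)=\sigma(c)$. This settles $j=0$. For $0<|j|<3$: $\kappa(H_2)=0$, $\kappa(b^j)=j\neq0$, $\kappa(c)=0$. $\square$

**One pair for all $M$.** The elements $c_G,y_G$ depend on $M$; we now make them independent of $M$. For $M$ as in Lemma 9.1 let $\mathcal S(M)\subseteq G\times G$ be the set of pairs $(c_G,y_G)$ satisfying (i) and (ii) which are images of commuting elements $c\in Q_1$, $y\in Q_2$ of $F/M$. It is finite and, by Lemma 9.1, non-empty. If $M'\le M$, then $\mathcal S(M')\subseteq\mathcal S(M)$, because commuting elements of $F/M'$ map to commuting elements of $F/M$. Choose $M_0$ with $|\mathcal S(M_0)|$ minimal. For any $M$, the subgroup $M\cap M_0$ is again admissible and $\mathcal S(M\cap M_0)\subseteq\mathcal S(M)\cap\mathcal S(M_0)$.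 By minimality $\mathcal S(M_0)=\mathcal S(M\cap M_0)\subseteq\mathcal S(M)$. So there is a pair $(c_G,y_G)$ lying in all $\mathcal S(M)$. Fix it. Then
$$c_G\in H_{1,G},\qquad y_G\in H_{2,G},\qquad g:=c_Gy_G=y_Gc_G. \tag{9.1}$$

## 10. Two routes from $1$ to $g$ in $\Gamma(G)$

It remains to build $\Delta_1,\Delta_2$ for Lemma 4.1: one contains the route "first $c$, then $y$", the other "first $y$, then $c$".

Let $T_1\subseteq\Gamma(G)$ consist of all vertices and edges on paths starting at $1$ whose label is a product of words $a^{\pm1},(b^p)^{\pm1}$. It is connected with vertex set $\bigcup_{0\le i<p}H_{1,G}b^i$ (note $hb^{-i}=(hb^{-p})b^{p-i}$). Let $T_2$ be defined similarly with $b^3$ in place of $b^p$; it has vertex set $\bigcup_{0\le j<3}H_{2,G}b^j$. Put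
$$\Delta_1=T_1\cup c_GT_2,\qquad\Delta_2=T_2\cup y_GT_1.$$
By (9.1), $c_G\in T_1\cap c_GT_2$ and $y_G\in T_2\cap y_GT_1$, so both graphs are connected. Both contain $1$ and $g$: $g=c_Gy_G\in c_GT_2$ and $g=y_Gc_G\in y_GT_1$.

**Lemma 10.1.** $1$ and $g$ lie in different components of $\Delta_1\cap\Delta_2$.

*Proof.* A common vertex $hb^i=y_Gh'b^{i'}$ of $T_1$ and $y_GT_1$ (with $h,h'\in H_{1,G}$, $0\le i,i'<p$) would give $y_G=hb^{i-i'}h'^{-1}$ with $|i-i'|<p$, contradicting (i) of Lemma 9.1. So $T_1\cap y_GT_1=\emptyset$. In the same way a common vertex $hb^j=c_Gh'b^{j'}$ of $T_2$ and $c_GT_2$ would give $c_G=hb^{j-j'}h'^{-1}$ with $|j-j'|<3$, contradicting (ii). So $T_2\cap c_GT_2=\emptyset$. Hence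
$$\Delta_1\cap\Delta_2=(T_1\cap T_2)\cup(c_GT_2\cap y_GT_1).$$
These two subgraphs have no common vertex since $T_2\cap c_GT_2=\emptyset$. The vertex $1$ lies in the first and $g$ in the second. $\square$

**Proposition 10.2.** The groups $E_1=E(\Delta_1)$ and $E_2=E(\Delta_2)$ are $\mathbf H$-extendible, and $E_1E_2$ is not pro-$\mathbf H$-closed.

*Proof.* We check the hypotheses of Lemma 4.1. Condition (i) there is Lemma 10.1. For condition (ii) let $M\lhd F$, $M\le N_0$, $F/M\in\mathbf H$. As $(c_G,y_G)\in\mathcal S(M)$, there are $h_1\in H_1$, $h_2\in H_2$ with images $c_G,y_G$ in $G$ and with $h_1h_2M=h_2h_1M$. A word for $h_1$ in $a,b^p$ labels a path in $T_1$ from $1$ to $c_G$, and a word for $h_2$ in $a,b^3$ labels a path in $c_GT_2$ from $c_G$ to $c_Gy_G=g$. So the concatenation $w_1$, which represents $h_1h_2$, labels a path in $\Delta_1$ from $1$ to $g$. Likewise, the word for $h_2$ labels a path in $T_2$ from $1$ to $y_G$, and the word for $h_1$ labels a path in $y_GT_1$ from $y_G$ to $y_Gc_G=g$. So the concatenation $w_2$, which represents $h_2h_1$, labels a path in $\Delta_2$ from $1$ to $g$. And $w_1M=w_2M$. Lemma 4.1 gives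 the claim. $\square$

Propositions 8.1 and 10.2 prove Theorem A: (2′) holds for every finite $A$. For every $A$ with $|A|\ge2$ condition (2) fails, (3) fails since (3) implies (2), and (1) fails by Theorem 1.1. $\blacksquare$

Together with Proposition 3.2 this gives the following picture. For these $\mathbf H$ and $|A|\ge2$, any two vertices of $\hat\Gamma$ lying in the dense subgroup $F$ are joined by a geodesic, namely the finite reduced path, and yet $\hat\Gamma$ is not tree-like.
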